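\title{Almost everywhere convergence of cubic partial sums of multiple Walsh--Fourier series in $L_p$, $p>1$}

\begin{abstract}
We prove that for every dimension $d$ and every $1<p<\infty$ the maximal operator of the cubic (diagonal) partial sums of the $d$-dimensional Walsh--Fourier series is bounded on $L_p[0,1)^d$. Consequently the cubic partial sums of every $f\in L_p[0,1)^d$, $p>1$, converge to $f$ almost everywhere. The partial sum is split according to the order in which the coordinate frequencies separate, in binary, from the summation index. After linearization each piece is cut into density classes. On $L_2$ the $a$-th class gains a factor $2^{-a/2}$, by a triangular frequency projection and Walsh time--frequency analysis; near any $p>1$ the classes are bounded uniformly in $a$ by an induction that avoids the triangular projection. Interpolation combines the two bounds.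
\end{abstract}

\section{Introduction}

\subsection{The question and the result}

Let $\mathbf N=\{0,1,2,\dots\}$. Let $r_0=1$ on $[0,1/2)$ and $r_0=-1$ on $[1/2,1)$, extended $1$-periodically, and let $r_k(x)=r_0(2^kx)$ be the Rademacher functions. Every $n\in\mathbf N$ has a binary expansion $n=\sum_{k\ge0}\varepsilon_k(n)2^k$ with digits $\varepsilon_k(n)\in\{0,1\}$, and the Walsh system in the Paley ordering is
\[
w_n(x)=\prod_{k\ge0}r_k(x)^{\varepsilon_k(n)}\qquad(n\in\mathbf N).
\]
In dimension $d$ one takes Kronecker products, $w_b(x)=w_{b_1}(x_1)\cdots w_{b_d}(x_d)$ for $b\in\mathbf N^d$ and $x\in[0,1)^d$. For $f\in L_1[0,1)^d$ put $\hat f(b)=\int_{[0,1)^d}fw_b\,dx$. The rectangular partial sums of $f$ are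
\[
s_{(n_1,\dots,n_d)}f=\sum_{b_1<n_1}\cdots\sum_{b_d<n_d}\hat f(b)\,w_b ,
\]
and for $n\in\mathbf N$ the \emph{cubic} (or \emph{diagonal}) partial sum is $s_{\mathbf n}f$ with $\mathbf n=(n,\dots,n)$. It collects the frequencies $b$ with $\max_jb_j<n$.

Let $d\ge2$. If $f\in L_p[0,1)^d$ and $1<p<\infty$, the rectangular partial sums converge to $f$ in $L_p$-norm as $\min_jn_j\to\infty$, with no restriction on the ratios $n_i/n_j$. Almost everywhere convergence in this unrestricted sense fails in general (Fefferman). For the cubic partial sums M\'oricz's theorem gives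
\[
\Big\|\sup_{n\in\mathbf N}|s_{\mathbf n}f|\Big\|_2\le C\|f\|_2
\]
and $s_{\mathbf n}f\to f$ almost everywhere for every $f\in L_2[0,1)^d$, hence for every $f\in L_p[0,1)^d$ with $p\ge2$. The remaining range is the subject of a question posed in \cite{WDA}, where it is described as unknown, in contrast to the trigonometric case: \emph{for $1<p<2$, do the cubic partial sums $s_{\mathbf n}f$ of every $f\in L_p[0,1)^d$ converge to $f$ almost everywhere as $n\to\infty$?} The answer is yes.

\begin{theorem}\label{thm:main}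
Let $d\ge1$ and $1<p<\infty$. There is a constant $C=C(p,d)$ such that
\begin{equation}\label{eq:max}
\Big\|\sup_{n\in\mathbf N}|s_{\mathbf n}f|\Big\|_p\le C\|f\|_p\qquad(f\in L_p[0,1)^d).
\end{equation}
Consequently $s_{\mathbf n}f\to f$ almost everywhere for every $f\in L_p[0,1)^d$, $1<p<\infty$.
\end{theorem}

The proof uses only four textbook tools, recalled in Section~\ref{sec:tools}. The case $d=1$ is the first step of an induction on the dimension and is proved along the way.

\subsection{What the simple cases suggest}\label{sec:simple}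

For $n=2^k$ the partial sum $s_{\mathbf n}f$ is the average of $f$ over dyadic cubes of side $2^{-k}$, so along powers of two \eqref{eq:max} is Doob's maximal inequality. This also shows that \eqref{eq:max} fails for $p=1$: if $f(x)=2^L\mathbf 1_{[0,2^{-L})}(x_1)$, then $\|f\|_1=1$, while these averages equal $2^k$ for $x_1\in[2^{-k-1},2^{-k})$ and $k<L$, so that the left side is at least $L/2$. For a product $f(x)=f_1(x_1)\cdots f_d(x_d)$ the maximal function is at most the product of the one-dimensional maximal functions, and \eqref{eq:max} follows from the case $d=1$. Both cases point to the answer yes.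

For $p=2$ the general case also reduces to $d=1$. Let $d=2$, let $S^j_n$ be the one-dimensional partial sum in the variable $x_j$, and let $\Pi_\triangle$ be the projection onto the frequencies $(b_1,b_2)$ with $b_2<b_1$. Below the diagonal $\max(b_1,b_2)<n$ means $b_1<n$, and on or above it means $b_2<n$. Hence
\[
s_{\mathbf n}f=S^1_n(\Pi_\triangle f)+S^2_n(f-\Pi_\triangle f),
\]
and since $\Pi_\triangle$ is a contraction on $L_2$, the one-dimensional maximal inequality on $L_2$ gives the two-dimensional one. This argument needs $\Pi_\triangle$ to be bounded on $L_p$, and for $p<2$ it is not.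

\begin{example}\label{ex:triangle}
Let $1\le p<2$ and $L\ge1$. Put $\gamma_l(x)=r_l(x_1)r_l(x_2)$. The $2L$ signs $r_l(x_1),\gamma_l(x)$, $l<L$, determine the dyadic square of side $2^{-L}$ containing $x$ and take each combination of values on exactly one such square. Let $A=\{\gamma_l=1\text{ for all }l<L\}$ and $A_i=\{\gamma_i=-1,\ \gamma_l=1\text{ for }l\ne i\}$. The sets $A,A_0,\dots,A_{L-1}$ are disjoint and have measure $2^{-L}$. Let $f=\mathbf 1_A\sum_{i<L}r_i(x_1)$. By H\"older's inequality and orthonormality of the $r_i$,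
\[
\|f\|_p^p=2^{-L}\int_0^1\Big|\sum_{i<L}r_i\Big|^p\le2^{-L}L^{p/2}.
\]
Expanding $\mathbf 1_A=\prod_{l<L}\frac{1+\gamma_l}2=2^{-L}\sum_{b<2^L}w_b(x_1)w_b(x_2)$, we see that $r_i(x_1)\mathbf 1_A$ has the frequencies $(b',b)$, where $b'$ is $b$ with the $i$-th digit flipped. Such a frequency lies below the diagonal exactly when $\varepsilon_i(b)=0$. Therefore
\[
\Pi_\triangle\big(r_i(x_1)\mathbf 1_A\big)=2^{-L}r_i(x_1)\prod_{l\ne i}(1+\gamma_l)=\tfrac12r_i(x_1)\,(\mathbf 1_A+\mathbf 1_{A_i}).
\]
So $|\Pi_\triangle f|=\frac12$ on each $A_i$, and $\|\Pi_\triangle f\|_p\ge\frac12(L2^{-L})^{1/p}\ge\frac12L^{1/p-1/2}\|f\|_p$.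
\end{example}

\subsection{The method}

We keep $\Pi_\triangle$ but use it only on $L_2$, where we extract from it more than boundedness. Replace the supremum over $n$ by a choice $n=n(x)$, and sort the pairs (point, binary scale) into classes $a=0,1,2,\dots$ according to the proportion $\approx2^{-a}$ of nearby points that choose a nearby $n$ (Section~\ref{sec:density}). On $L_2$ the $a$-th class has norm $O(2^{-a/2})$ (Section~\ref{sec:L2}). Near any exponent $p>1$ it has norm $O(1)$ uniformly in $a$ (Section~\ref{sec:uniform}); this bound uses no orthogonality and no triangular projection. It reduces an arbitrary choice $n(x)$ to choices that are locally constant in some of the variables, and these are handled by induction (Section~\ref{sec:rows}). Interpolation gives a geometric decay in $a$ near every $p$ (Section~\ref{sec:end}). Section~\ref{sec:two} describes the induction in dimension two, and Section~\ref{sec:prop} formulates it in general.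

\section{The finite model and the tools}\label{sec:tools}

\subsection{Reduction to finitely many scales}

An \emph{order-$k$ interval} is $[i2^{-k},(i+1)2^{-k})\subset[0,1)$. Let $[d]=\{1,\dots,d\}$. For $W\subset[d]$ write $W^c=[d]\setminus W$ and $x_W=(x_j)_{j\in W}$. An \emph{order-$k$ cube} in $[0,1)^W$ is a product of order-$k$ intervals, and $Q_k(v)$ is the order-$k$ cube containing $v$. Two dyadic cubes in $[0,1)^W$ are nested or disjoint. Lebesgue measure is denoted by $|\cdot|$; the space $[0,1)^\emptyset$ is one point of mass $1$.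

Fix $L\ge1$. By monotone convergence it suffices to bound $\max_{n<2^L}|s_{\mathbf n}f|$ with a constant independent of $L$. For $n<2^L$ the function $s_{\mathbf n}f$ involves only frequencies with $b_j<2^L$. These $w_b$ are constant on order-$L$ cubes, so $s_{\mathbf n}f$ is constant on order-$L$ cubes and does not change when $f$ is replaced by its averages over order-$L$ cubes, which does not increase $\|f\|_p$. We therefore adopt the following conventions for the rest of the paper.

\emph{All functions, including integer-valued ones, are constant on order-$L$ cubes, and all sets are unions of such cubes. Integers $n$ and frequencies are less than $2^L$. Dyadic cubes have order at most $L$, and a scale index $k$ in a sum satisfies $0\le k<L$. Functions are complex-valued. The letter $C$ denotes constants that depend only on $d$ and on the Lebesgue exponents.}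

The $2^{dL}$ functions $w_b$ with $b_j<2^L$ form an orthonormal basis of the space of such functions.

\subsection{Integers}

Let $\oplus$ denote digitwise addition modulo $2$, so that $w_nw_b=w_{n\oplus b}$. Let $[n]_s=\sum_{i\ge s}\varepsilon_i(n)2^i$ be $n$ with the digits below $s$ erased. For $b\ne n$ let $\operatorname{sep}(b,n)$ be the largest index $i$ with $\varepsilon_i(b)\ne\varepsilon_i(n)$, and let $\operatorname{sep}(n,n)=-1$; this is the scale at which $b$ \emph{separates} from $n$ when both are read from the top digit down. Let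
\[
\Theta_k(n)=\big[[n]_{k+1},[n]_{k+1}+2^{k+1}\big)=\{b:\operatorname{sep}(b,n)\le k\}
\]
be the dyadic integer interval of length $2^{k+1}$ containing $n$; it grows with $k$. The lower and upper halves of such an interval $\Theta$ are $\Theta^-$ and $\Theta^+$. Thus $\varepsilon_k(n)=1$ if and only if $n\in\Theta_k^+(n)$.

\subsection{Operators}

Let $\mathbb E^j_k$ average over order-$k$ intervals in the coordinate $j$; thus $\mathbb E^j_L=\mathrm{Id}$ and $\mathbb E^j_s\mathbb E^j_k=\mathbb E^j_{\min(s,k)}$. It is the projection onto the frequencies with $b_j<2^k$: for $b<2^k$ the function $w_b$ is constant on order-$k$ intervals, while for $b$ with top digit of index $i\ge k$ it is $r_i$ times a function constant on order-$i$ intervals and has mean zero on each of them. Put $\Delta^j_k=\mathbb E^j_{k+1}-\mathbb E^j_k$, and for $W\subset[d]$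
\[
\mathbb E^W_k=\prod_{j\in W}\mathbb E^j_k,\qquad\Delta^W_k=\prod_{j\in W}\Delta^j_k,\qquad w^W_n(x)=\prod_{j\in W}w_n(x_j),\qquad D^{n,W}_kg=w^W_n\,\Delta^W_k(w^W_ng).
\]
We write $D^{n,j}_k$ for $D^{n,\{j\}}_k$; then $D^{n,W}_k=\prod_{j\in W}D^{n,j}_k$. Let $S^j_N$ be the projection onto $b_j<N$ and $S^W_N=\prod_{j\in W}S^j_N$, with $S^\emptyset_N=\mathrm{Id}$; thus $s_{\mathbf n}=S^{[d]}_n$. For $\omega\subset[0,2^L)$ let $\Pi^W_\omega$ be the projection onto the frequencies with $b_j\in\omega$ for all $j\in W$. All these operators are Walsh multipliers, that is, diagonal in the basis $(w_b)$ (for $D^{n,W}_k$ see part (a) below), so they commute.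

\begin{lemma}\label{lem:mult}
Let $\emptyset\ne W\subset[d]$.
\begin{itemize}
\item[(a)] $D^{n,W}_k$ is the projection onto the frequencies with $\operatorname{sep}(b_j,n)=k$ for all $j\in W$. It depends only on $[n]_k$. If $\varepsilon_k(n)=1$, it equals $\Pi^W_{\Theta_k^-(n)}$.
\item[(b)] $S^j_{[n]_s}=\sum_{i\ge s}\varepsilon_i(n)D^{n,j}_i$.
\item[(c)] Let $\omega=[N,N+2^k)$ with $2^k\mid N$, let $Q\subset[0,1)^W$ be an order-$k$ cube and $\phi=|Q|^{-1/2}\mathbf 1_Qw^W_N$. For fixed $x_{W^c}$ one has $\Pi^W_\omega g=\langle g,\phi\rangle\phi$ on $Q$; in particular $|\Pi^W_\omega g|$ is constant on $Q$. Moreover $\Pi^W_\omega\phi=\phi$.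
\item[(d)] $\mathbb E^W_s\Delta^W_k=\Delta^W_k$ if $k<s$, and $\mathbb E^W_s\Delta^W_k=0$ if $k\ge s$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) $\Delta^j_k$ projects onto $b_j\in[2^k,2^{k+1})$, so $D^{n,j}_k$ keeps $w_b$ if and only if $b_j\oplus n\in[2^k,2^{k+1})$, that is, $b_j$ agrees with $n$ in the digits above $k$ and differs in digit $k$. This condition involves only the digits $\varepsilon_i(n)$ with $i\ge k$, and if $\varepsilon_k(n)=1$ it says $b_j\in\Theta_k^-(n)$.

(b) $b<[n]_s$ holds if and only if $i=\operatorname{sep}(b,[n]_s)\ge0$ and $[n]_s$ has digit $1$ at $i$. Then $i\ge s$, and for $i\ge s$ the numbers $n$ and $[n]_s$ have the same digits of index $\ge i$. Apply (a).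

(c) Since $\omega=N\oplus[0,2^k)$, we have $\Pi^W_\omega g=w^W_N\mathbb E^W_k(w^W_Ng)$, which on $Q$ equals $w^W_N|Q|^{-1}\int_Qw^W_Ng$. The function $w^W_N\phi=|Q|^{-1/2}\mathbf 1_Q$ is fixed by $\mathbb E^W_k$.

(d) $\mathbb E^j_s\Delta^j_k=\mathbb E^j_{\min(s,k+1)}-\mathbb E^j_{\min(s,k)}$.
\end{proof}

Part (b) with $s=0$ says that $[0,n)$ is the disjoint union of the intervals $\Theta^-_k(n)$ over the $k$ with $\varepsilon_k(n)=1$, and that $w_nS^j_nw_n=\sum_k\varepsilon_k(n)\Delta^j_k$ is a martingale transform.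

\subsection{Four textbook facts}

Let $E_0,E_1,\dots$ be the conditional expectations of a filtration $\mathcal F_0\subset\mathcal F_1\subset\cdots$ of a probability space, and let $1<p<\infty$.
\begin{itemize}
\item \emph{Doob's inequality:} $\|\sup_k|E_kg|\|_p\le C_p\|g\|_p$.
\item \emph{Burkholder's inequality:} if $d_{-1}$ is $\mathcal F_0$-measurable and $d_k$ is $\mathcal F_{k+1}$-measurable with $E_kd_k=0$ for $k\ge0$, then $\|\sum_kd_k\|_p$ and $\|(\sum_k|d_k|^2)^{1/2}\|_p$ are comparable up to constants depending only on $p$.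
\item \emph{Stein's inequality:} $\|(\sum_k|E_kf_k|^2)^{1/2}\|_p\le C_p\|(\sum_k|f_k|^2)^{1/2}\|_p$ for arbitrary $f_k$.
\item \emph{Interpolation.} Riesz--Thorin: if a linear operator on complex-valued functions has norm $M_0$ from $L_{p_1}$ to $L_{p_0}$ and norm $M_1$ from $L_{\tilde p_1}$ to $L_{\tilde p_0}$, and $\frac1{q_i}=\frac{1-\theta}{p_i}+\frac\theta{\tilde p_i}$ with $0<\theta<1$, then it has norm at most $M_0^{1-\theta}M_1^\theta$ from $L_{q_1}$ to $L_{q_0}$. Marcinkiewicz: if a sublinear operator $s^*$ satisfies $\lambda|\{s^*f>\lambda\}|^{1/q}\le M_q\|f\|_q$ for all $\lambda>0$ and two exponents $q=q_-<p$ and $q=q_+>p$, then it is bounded on $L_p$ with a norm depending only on the exponents and on $M_{q_\pm}$.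
\end{itemize}
An inequality for functions of $x_W$ is applied to functions on $[0,1)^d$ by freezing $x_{W^c}$, raising to the power $p$ and integrating in $x_{W^c}$.

\section{The plan in dimension two}\label{sec:two}

\subsection{Splitting the square}

Let $d=2$ and $0\le\tau\le L$. Multiply the expansions of $S^1_{[n]_\tau}$ and $S^2_{[n]_\tau}$ from Lemma~\ref{lem:mult}(b), with indices $i_1,i_2\ge\tau$, and group the terms according to $i_1=i_2$, $i_1<i_2$, $i_1>i_2$. The sum over the larger index is again a partial sum, by the same lemma: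
\begin{equation}\label{eq:split2}
S^1_{[n]_\tau}S^2_{[n]_\tau}=\underbrace{\sum_{k\ge\tau}\varepsilon_k(n)D^{n,1}_kD^{n,2}_k}_{A^{12}}+\underbrace{\sum_{k\ge\tau}\varepsilon_k(n)D^{n,1}_kS^2_{[n]_{k+1}}}_{A^1}+\underbrace{\sum_{k\ge\tau}\varepsilon_k(n)D^{n,2}_kS^1_{[n]_{k+1}}}_{A^2}.
\end{equation}
For $\tau=0$ the left side is $s_{\mathbf n}$. Figure~\ref{fig:square} shows the case $n=11$, $\tau=0$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.45]
\fill[gray!45] (0,0) rectangle (8,8);
\fill[gray!45] (8,8) rectangle (10,10);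
\fill[gray!45] (10,10) rectangle (11,11);
\fill[gray!15] (8,0) rectangle (10,8);
\fill[gray!15] (10,0) rectangle (11,10);
\draw (0,0) rectangle (11,11);
\draw (0,8) -- (10,8);
\draw (8,0) -- (8,10);
\draw (0,10) -- (11,10);
\draw (10,0) -- (10,11);
\draw[dashed] (0,0) -- (11,11);
\node at (2.5,5.5) {$A^{12}$};
\node at (9,4) {$A^1$};
\node at (4,9) {$A^2$};
\node[below] at (0,0) {\scriptsize $0$};
\node[below] at (8,0) {\scriptsize $8$};
\node[below] at (10,0) {\scriptsize $10$};
\node[below] at (11.1,0) {\scriptsize $11$};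
\node[left] at (0,8) {\scriptsize $8$};
\node[left] at (0,10) {\scriptsize $10$};
\node[left] at (0,11) {\scriptsize $11$};
\node[below] at (4,0) {$b_1$};
\node[left] at (0,4) {$b_2$};
\end{tikzpicture}
\caption{The frequency square $[0,11)^2$ of the cubic partial sum with $n=11=2^3+2^1+2^0$. The interval $[0,11)$ splits into the dyadic intervals $[0,8)$, $[8,10)$, $[10,11)$. The dark squares $\omega\times\omega$ form $A^{12}$, the light rectangles $[8,10)\times[0,8)$ and $[10,11)\times[0,10)$ form $A^1$, and their white mirror images form $A^2$. Each light rectangle is the part of the strip $\omega\times\mathbf N$ below the dashed diagonal with the dark square removed.}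
\label{fig:square}
\end{figure}

The last sentence of the caption is the identity through which $\Pi_\triangle$ enters on $L_2$. Let $\varepsilon_k(n)=1$ and $\omega=\Theta_k^-(n)$, whose left end is $[n]_{k+1}$. For $b_1\in\omega$ we have $b_2<[n]_{k+1}$ if and only if $b_2<b_1$ and $b_2\notin\omega$. Hence
\begin{equation}\label{eq:tri2}
D^{n,1}_kS^2_{[n]_{k+1}}=\Pi^{\{1\}}_\omega\Pi_\triangle-\Pi^{\{1,2\}}_\omega\Pi_\triangle .
\end{equation}
The factor $S^2_{[n]_{k+1}}$, which varies with $n$ and $k$, is traded for one fixed projection.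

\subsection{Choices}

The following definitions are for general $d$. A \emph{choice} is a pair of functions $n:[0,1)^d\to\{0,\dots,2^L-1\}$ and $\tau:[0,1)^d\to\{0,\dots,L\}$; at the point $x$ we use the integer $n(x)$ and the scales $k\ge\tau(x)$. Its \emph{active set} is $H=\{\tau<L\}$. For a family $A=(A^\tau_n)$ of linear operators with $A^L_n=0$ put
\[
A_{(n,\tau)}f(x)=\big(A^{\tau(x)}_{n(x)}f\big)(x).
\]
This is a linear operator in $f$, and $A_{(n,\tau)}f$ vanishes off $H$. We say that $A$ \emph{satisfies the localized estimate} on a class of choices if for all $1<q_0<q_1<\infty$ there is $C$ such that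
\begin{equation}\label{eq:loc}
\|A_{(n,\tau)}f\|_{q_0}\le C|H|^{1/q_0-1/q_1}\|f\|_{q_1}
\end{equation}
for all choices in the class and all $f$. By H\"older's inequality, \eqref{eq:loc} follows from boundedness on $L_{q_1}$. It is the weaker form \eqref{eq:loc} that passes through the induction; see Remark~\ref{rem:gap}.

\begin{definition}
Let $Y\subset[d]$. A choice $(n,\tau)$ is \emph{$Y$-admissible} if $n(x')=n(x)$ and $\tau(x')=\tau(x)$ whenever $x'_{Y^c}=x_{Y^c}$ and $x'_Y\in Q_{\tau(x)}(x_Y)$.
\end{definition}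

So a $Y$-admissible choice is constant in the variables $x_Y$ at all the scales it uses. Every choice is $\emptyset$-admissible, and a $Y'$-admissible choice is $Y$-admissible for $Y\subset Y'$. The starting scale $\tau$ is there to make this notion possible; for the theorem itself only $\tau\in\{0,L\}$ is needed.

\subsection{Transfer and exchange}\label{sec:plan2}

Return to $d=2$. We want \eqref{eq:loc} for $A^{12},A^1,A^2$ and all choices. For $\{1,2\}$-admissible choices this is easy: the square is partitioned into cubes on which $n$ and $\tau$ are constant, $\tau$ being the order of the cube, and on each of them we face a fixed double martingale transform (Lemma~\ref{lem:fixed}). Two mechanisms lead from there to general choices.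

\emph{Transfer.} If $A^1$ satisfies the localized estimate on $(Y\cup\{1\})$-admissible choices, where $Y\subset\{2\}$, then it does so on $Y$-admissible choices. The same holds for $A^2$ with the coordinates interchanged, and for $A^{12}$ one passes from $\{1,2\}$-admissible to all choices. This is the density argument of Sections~\ref{sec:density}--\ref{sec:end}. It rests on the fact that the $k$-th term of $A^1$ has constant modulus on order-$k$ intervals in $x_1$ (Lemma~\ref{lem:mult}(c)), so that its integral over a set depends only on the proportion the set occupies in such intervals. In the variable $x_2$ the factor $S^2_{[n]_{k+1}}$ contains all finer scales and has no such property. Transfer therefore cannot remove admissibility in $x_2$ from $A^1$.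

\emph{Exchange.} For $\{1\}$-admissible choices the left side of \eqref{eq:split2} is under control. Fix $x_2$. On an order-$\tau$ interval in $x_1$ where $n$ and $\tau$ are constant, $S^1_{[n]_\tau}$ is a fixed martingale transform acting inside that interval, and $|S^2_{[n]_\tau}f|\le\max_N|S^2_Nf|$ is bounded by the one-dimensional theorem. So on $\{1\}$-admissible choices the estimate for $A^1$ follows from those for $A^{12}$ and $A^2$.

The argument in dimension two is now the chain:
\begin{enumerate}
\item $A^{12},A^1,A^2$ on $\{1,2\}$-admissible choices, by martingale transforms;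
\item $A^{12}$ on all choices and $A^2$ on $\{1\}$-admissible choices, by transfer from step 1;
\item $A^1$ on $\{1\}$-admissible choices, by exchange from step 2;
\item $A^1$ on all choices, by transfer from step 3; and $A^2$ likewise, with the coordinates interchanged throughout.
\end{enumerate}
The one-dimensional theorem is itself obtained by a single transfer. In higher dimensions an exchange produces sums in which several groups of coordinates separate from $n$ in a prescribed order; the operators of the next section form a family closed under this step.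

\section{The main proposition}\label{sec:prop}

Let $\mathcal R=(R_0,R_1,\dots,R_m)$, $m\ge0$, be an ordered tuple of disjoint nonempty subsets of $[d]$. Put
\[
R=R_0,\qquad Z=R_1\cup\dots\cup R_m,\qquad T=[d]\setminus(R\cup Z).
\]
For integers $n<2^L$ and $0\le\tau\le L$ define
\begin{equation}\label{eq:A}
A^{\mathcal R,\tau}_n=\sum_{\tau\le k_0<k_1<\dots<k_m}\Big(\prod_{l=0}^m\varepsilon_{k_l}(n)D^{n,R_l}_{k_l}\Big)S^T_{[n]_{k_0+1}}=\sum_{k\ge\tau}\varepsilon_k(n)\,D^{n,R}_kB_{n,k},
\end{equation}
where
\[
B_{n,k}=K_{n,k}S^T_{[n]_{k+1}},\qquad K_{n,k}=\sum_{k<k_1<\dots<k_m}\ \prod_{l=1}^m\varepsilon_{k_l}(n)D^{n,R_l}_{k_l}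
\]
and $K_{n,k}=\mathrm{Id}$ if $m=0$. In words: all coordinate frequencies are below $n$; those in $R_l$ separate from $n$ at a common scale $k_l$; these scales increase with $l$; and those in $T$ separate at scales above $k_0$ with no further constraint. The operator $B_{n,k}$ acts only in the coordinates $R^c=Z\cup T$, and by Lemma~\ref{lem:mult}(a)
\begin{equation}\label{eq:digits}
\text{the $k$-th term }\varepsilon_k(n)D^{n,R}_kB_{n,k}\text{ of \eqref{eq:A} depends only on }[n]_k .
\end{equation}

\begin{proposition}\label{prop:main}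
For every tuple $\mathcal R$, the family $A^{\mathcal R}=(A^{\mathcal R,\tau}_n)$ satisfies the localized estimate \eqref{eq:loc} on $Z$-admissible choices.
\end{proposition}

For $d=2$ the tuple $(\{1,2\})$ gives $A^{12}$, and both $(\{2\})$ and $(\{2\},\{1\})$ give $A^2$, by Lemma~\ref{lem:mult}(b). The proposition for $(\{2\},\{1\})$ is the second half of step 2 in Section~\ref{sec:plan2}, and for $(\{2\})$ it is step 4. The tuple thus records both the operator and the class of choices.

\begin{proof}[Proof of Theorem~\ref{thm:main} in dimension $d$, given Proposition~\ref{prop:main} in dimension $d$]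
By Lemma~\ref{lem:mult}(b), $s_{\mathbf n}=\sum_{i_1,\dots,i_d}\prod_j\varepsilon_{i_j}(n)D^{n,j}_{i_j}$. Group the terms by $k=\min_ji_j$ and by the set $R$ on which the minimum is attained. The factors with $j\in R$ multiply to $\varepsilon_k(n)D^{n,R}_k$, and the sum over $i_j>k$, $j\notin R$, is $S^{R^c}_{[n]_{k+1}}$. Hence
\[
s_{\mathbf n}=\sum_{\emptyset\ne R\subset[d]}A^{(R),0}_n .
\]
Let $s^*f=\max_{n<2^L}|s_{\mathbf n}f|$. Fix $f$, $\lambda>0$ and $1<q_1<\infty$, and let $q_0=(1+q_1)/2$. Let $n(x)$ be the least $n$ attaining the maximum, let $F=\{s^*f>\lambda\}$, and let $\tau=0$ on $F$ and $\tau=L$ off $F$. For the tuples $(R)$ we have $Z=\emptyset$, so the proposition applies to this choice, with $H=F$: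
\[
\lambda|F|^{1/q_0}\le\|\mathbf 1_Fs^*f\|_{q_0}\le\sum_R\big\|A^{(R)}_{(n,\tau)}f\big\|_{q_0}\le C|F|^{1/q_0-1/q_1}\|f\|_{q_1}.
\]
Thus $\lambda|F|^{1/q_1}\le C\|f\|_{q_1}$ for every $q_1\in(1,\infty)$. The Marcinkiewicz theorem gives $\|s^*f\|_p\le C\|f\|_p$ with $C$ independent of $L$, and \eqref{eq:max} follows.

For the almost everywhere convergence we leave the finite model. Let $f\in L_p[0,1)^d$ and $\eta>0$. The average $g$ of $f$ over dyadic cubes of sufficiently high order $K$ satisfies $\|f-g\|_p<\eta$, and it is a Walsh polynomial with $s_{\mathbf n}g=g$ for $n\ge2^K$. Hence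
\[
\limsup_{n\to\infty}|s_{\mathbf n}f-f|\le\sup_n|s_{\mathbf n}(f-g)|+|f-g|,
\]
and the right side has $L_p$-norm at most $(C+1)\eta$. As $\eta$ is arbitrary, the left side vanishes almost everywhere.
\end{proof}

We prove Proposition~\ref{prop:main} by induction on $d$ and, for fixed $d$, on $|T|\in\{0,1,\dots,d-1\}$. From now on $d$ and $\mathcal R$ are fixed, and we assume:
\begin{itemize}
\item[(H1)] the maximal inequality $\|\max_{N<2^L}|S^{[d']}_Ng|\|_p\le C\|g\|_p$, $1<p<\infty$, in all dimensions $d'<d$ (for $d'=0$ the operator is the identity);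
\item[(H2)] the proposition in dimension $d$ for all tuples whose complementary set has fewer elements than $T$.
\end{itemize}
Both hypotheses are used only in Lemma~\ref{lem:row}.

\section{Choices that are locally constant in $R\cup Z$}\label{sec:rows}

\subsection{A fixed integer}

For fixed numbers $n$ and $\tau$ let
\[
\Gamma^\tau_n=\sum_{\tau\le k_0<\dots<k_m}\ \prod_{l=0}^m\varepsilon_{k_l}(n)D^{n,R_l}_{k_l},
\]
an operator in the coordinates $R\cup Z$. It is $A^{\mathcal R,\tau}_n$ without the factor in $T$.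

\begin{lemma}\label{lem:fixed}
For $1<p<\infty$, $\|\Gamma^\tau_ng\|_p\le C\|g\|_p$ for functions $g$ on $[0,1)^{R\cup Z}$. Moreover $\Gamma^\tau_n(\mathbf 1_cg)=\mathbf 1_c\Gamma^\tau_ng$ for every order-$\tau$ cube $c\subset[0,1)^{R\cup Z}$.
\end{lemma}

\begin{proof}
The second statement holds because $\Gamma^\tau_n$ is built from multiplications and from averages over intervals of order at least $\tau$.

Multiplication by $w^{R\cup Z}_n$ is an isometry of $L_p$ that conjugates each $D^{n,R_l}_k$ to $\Delta^{R_l}_k$, so we may replace $D$ by $\Delta$. Put $\tilde\varepsilon_k=\varepsilon_k(n)$ for $k\ge\tau$ and $\tilde\varepsilon_k=0$ otherwise. We argue by induction on $m$. Let $m\ge1$, let $\Gamma_1$ be the operator of the tuple $(R_1,\dots,R_m)$, and fix $j_1\in R_1$. The constraint $k_1>k_0$ couples the two sums, and we express it by an operator: by Lemma~\ref{lem:mult}(d) for $\{j_1\}$, $(\mathrm{Id}-\mathbb E^{j_1}_{k+1})\Delta^{R_1}_{k_1}$ equals $\Delta^{R_1}_{k_1}$ if $k_1>k$ and $0$ otherwise. Hence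
\[
\Gamma=\sum_k\tilde\varepsilon_k\,\Delta^{R_0}_k(\mathrm{Id}-\mathbb E^{j_1}_{k+1})\,\Gamma_1 .
\]
Fix $j_0\in R_0$ and let $h=\Gamma_1g$. The terms
\[
d_k=\tilde\varepsilon_k\,\Delta^{R_0\setminus\{j_0\}}_k(\mathrm{Id}-\mathbb E^{j_1}_{k+1})\,\Delta^{j_0}_kh
\]
are martingale differences in the coordinate $j_0$, since $\mathbb E^{j_0}_{k+1}d_k=d_k$ and $\mathbb E^{j_0}_kd_k=0$. Burkholder's inequality in that coordinate bounds $\|\sum_kd_k\|_p$ by $C\|(\sum_k|d_k|^2)^{1/2}\|_p$. Stein's inequality removes the factors $\mathrm{Id}-\mathbb E^{j_1}_{k+1}$ and $\mathbb E^j_{k+1}-\mathbb E^j_k$, $j\in R_0\setminus\{j_0\}$, one coordinate at a time, each at the cost of a constant. Burkholder's inequality for $h=\mathbb E^{j_0}_0h+\sum_k\Delta^{j_0}_kh$ then gives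
\[
\|\Gamma g\|_p\le C\Big\|\Big(\sum_k|\Delta^{j_0}_kh|^2\Big)^{1/2}\Big\|_p\le C\|h\|_p\le C\|g\|_p .
\]
For $m=0$ the same lines apply with $h=g$ and without the factor $\mathrm{Id}-\mathbb E^{j_1}_{k+1}$.
\end{proof}

\subsection{The exchange step}

\begin{lemma}\label{lem:row}
$A^{\mathcal R}$ satisfies \eqref{eq:loc} on $(R\cup Z)$-admissible choices.
\end{lemma}

\begin{proof}
The obstacle is that the index of $S^T_{[n]_{k_0+1}}$ moves with the summation variable $k_0$. We compare $A^{\mathcal R}$ with the family $V^\tau_n=\Gamma^\tau_nS^T_{[n]_\tau}$, in which this index is frozen.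

Expand $S^T_{[n]_\tau}=\prod_{j\in T}\sum_{i_j\ge\tau}\varepsilon_{i_j}(n)D^{n,j}_{i_j}$ and fix $k_0<\dots<k_m$. The terms with all $i_j>k_0$ add up to $S^T_{[n]_{k_0+1}}$. In every other term $i=\min_{j\in T}i_j\le k_0$; let $\emptyset\ne Y\subset T$ be the set where the minimum is attained. The indices $i_j$, $j\in T\setminus Y$, run over all values above $i$ and add up to $S^{T\setminus Y}_{[n]_{i+1}}$. If $i=k_0$, the factor $D^{n,Y}_{k_0}$ merges with $D^{n,R_0}_{k_0}$; if $\tau\le i<k_0$, the set $Y$ becomes a new lowest group. Thus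
\begin{equation}\label{eq:exchange}
V^\tau_n=A^{\mathcal R,\tau}_n+\sum_{\emptyset\ne Y\subset T}A^{(R_0\cup Y,R_1,\dots,R_m),\tau}_n+\sum_{\emptyset\ne Y\subset T}A^{(Y,R_0,R_1,\dots,R_m),\tau}_n .
\end{equation}
For $d=2$, $\mathcal R=(\{1\})$ this is \eqref{eq:split2}. The tuples in both sums have complementary set $T\setminus Y$. For those in the first sum the proposition asks for $Z$-admissibility, for those in the second for $(R\cup Z)$-admissibility. An $(R\cup Z)$-admissible choice has both, so by (H2) all these terms satisfy \eqref{eq:loc}. It remains to treat $V$.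

Fix $x_T$. By admissibility $n$ and $\tau$ are constant on the cube $Q_{\tau(x)}(x_{R\cup Z})$. If two such cubes meet, the value of $\tau$ at a common point is the order of both, so they coincide; hence they partition $[0,1)^{R\cup Z}$. Let $c$ be one of them, with constant values $n,\tau$, and let $g=(S^T_{[n]_\tau}f)(\cdot,x_T)$. On $c$ we have $V_{(n,\tau)}f=\Gamma^\tau_ng=\Gamma^\tau_n(\mathbf 1_cg)$, and $|g|\le f^*(\cdot,x_T)$ with $f^*=\max_{N<2^L}|S^T_Nf|$. Lemma~\ref{lem:fixed} gives $\int_c|V_{(n,\tau)}f|^{q_1}\le C\int_c(f^*)^{q_1}$. Sum over $c$, integrate in $x_T$, and apply (H1) in dimension $|T|<d$ for each fixed $x_{R\cup Z}$: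
\[
\|V_{(n,\tau)}f\|_{q_1}\le C\|f^*\|_{q_1}\le C\|f\|_{q_1}.
\]
Since $V_{(n,\tau)}f$ vanishes off $H$, H\"older's inequality gives \eqref{eq:loc} for $V$.
\end{proof}

\subsection{Overlapping cubes with weights}

From here on we write $x=(u,y)$ with $u=x_R$ and $y=x_{R^c}$, and call $[0,1)^R\times\{y\}$, or $y$ itself, a \emph{fiber}; $H_y=\{u:(u,y)\in H\}$. An $(R\cup Z)$-admissible choice is, in each fiber, a family of \emph{disjoint} cubes in $[0,1)^R$, each carrying an integer. The density argument produces families of cubes that overlap but carry small weights. The next lemma extends Lemma~\ref{lem:row} to them, under a Carleson packing condition, by slicing the family into disjoint rows.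

\begin{lemma}\label{lem:weighted}
Let $H\subset[0,1)^d$ be a set and $\mathcal O$ a finite index set. For $\alpha\in\mathcal O$ let $Q_\alpha\subset[0,1)^R$ be a cube of order $k_\alpha<L$, let $n_\alpha<2^L$ be an integer and let $\rho_\alpha:[0,1)^{R^c}\to[0,1]$ be a function. Assume:
\begin{itemize}
\item[(i)] for every $y$, $\sum_{Q_\alpha\subset Q}\rho_\alpha(y)|Q_\alpha|\le2|Q|$ for each dyadic cube $Q\subset[0,1)^R$, and $\sum_\alpha\rho_\alpha(y)|Q_\alpha|\le2|H_y|$;
\item[(ii)] $\rho_\alpha(y)=\rho_\alpha(y')$ whenever $y_T=y'_T$ and $y_Z,y'_Z$ lie in the same order-$k_\alpha$ cube.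
\end{itemize}
Let $G_\alpha=A^{\mathcal R,k_\alpha}_{n_\alpha}f$. Then for $1<q_0<q_1<\infty$
\begin{equation}\label{eq:weighted}
\int\sum_\alpha\rho_\alpha(y)\int_{Q_\alpha}|G_\alpha(u,y)|^{q_0}\,du\,dy\le C|H|^{1-q_0/q_1}\|f\|_{q_1}^{q_0}.
\end{equation}
\end{lemma}

\begin{proof}
\emph{Rows.} Fix a linear order on $\mathcal O$. Say that $\alpha'$ \emph{precedes} $\alpha$ if $Q_{\alpha'}\supsetneq Q_\alpha$, or $Q_{\alpha'}=Q_\alpha$ and $\alpha'$ is earlier in the order. This relation is transitive, and of two distinct indices with intersecting cubes one precedes the other. Let $\sigma_\alpha(y)$ be the sum of $\rho_{\alpha'}(y)$ over all $\alpha'$ preceding $\alpha$; think of $\alpha$ as a brick of base $Q_\alpha$ and thickness $\rho_\alpha$ lying at height $\sigma_\alpha$. For $t\ge0$ let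
\[
\mathcal O_t(y)=\{\alpha:\sigma_\alpha(y)\le t<\sigma_\alpha(y)+\rho_\alpha(y)\}.
\]
If $\alpha'$ precedes $\alpha$, then $\sigma_\alpha\ge\sigma_{\alpha'}+\rho_{\alpha'}$ by transitivity, so the two are not both in $\mathcal O_t(y)$. Hence the cubes $Q_\alpha$, $\alpha\in\mathcal O_t(y)$, are disjoint, and we may define a choice by $(n^t,\tau^t)(u,y)=(n_\alpha,k_\alpha)$ if $u\in Q_\alpha$ with $\alpha\in\mathcal O_t(y)$, and $(n^t,\tau^t)(u,y)=(0,L)$ otherwise.

\emph{Admissibility.} The choice $(n^t,\tau^t)$ is $(R\cup Z)$-admissible. Let $u\in Q_\alpha$, $\alpha\in\mathcal O_t(y)$, and let $(u',y')$ have $y'_T=y_T$ and the remaining coordinates in the same order-$k_\alpha$ intervals as those of $(u,y)$. Then $u'\in Q_\alpha$. Every $\alpha'$ preceding $\alpha$ has $k_{\alpha'}\le k_\alpha$, so (ii) gives $\sigma_\alpha(y')=\sigma_\alpha(y)$ and $\rho_\alpha(y')=\rho_\alpha(y)$, that is, $\alpha\in\mathcal O_t(y')$. At points with $\tau^t=L$ the condition holds because all functions are constant on order-$L$ cubes.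

\emph{Integration over rows.} Let $\gamma=1-q_0/q_1\in(0,1)$ and $H^t=\{\tau^t<L\}$. Since $\rho_\alpha(y)=|\{t:\alpha\in\mathcal O_t(y)\}|$, the left side of \eqref{eq:weighted} equals $\int_0^\infty\|A^{\mathcal R}_{(n^t,\tau^t)}f\|_{q_0}^{q_0}\,dt$, which by Lemma~\ref{lem:row} is at most $C\|f\|_{q_1}^{q_0}\int_0^\infty|H^t|^\gamma\,dt$.

\emph{Size of the rows.} Let $\mathcal N(u,y)=\sum_\alpha\rho_\alpha(y)\mathbf 1_{Q_\alpha}(u)$ be the total height of the pile. If $u\in Q_\alpha$ with $\alpha\in\mathcal O_t(y)$, then $\mathcal N(u,y)\ge\sigma_\alpha(y)+\rho_\alpha(y)>t$; so $H^t\subset\{\mathcal N>t\}$. Fix $y$ and an integer $s\ge1$, and expand $\mathcal N^s$ as a sum over $s$-tuples. Cubes with a common point are nested, so every tuple that contributes is a permutation of a tuple with decreasing cubes, and at most $s!$ tuples are permutations of a given one. Therefore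
\[
\int\mathcal N^s\,du\le s!\sum_{Q_{\alpha_1}\supset\dots\supset Q_{\alpha_s}}\rho_{\alpha_1}\cdots\rho_{\alpha_s}|Q_{\alpha_s}|\le s!\,2^s|H_y|,
\]
where we sum over $\alpha_s$, then $\alpha_{s-1}$, down to $\alpha_2$, using the first part of (i) each time, and finally over $\alpha_1$ using the second part. Integrating in $y$,
\[
\int_{[0,1)^d}(e^{\mathcal N/4}-1)=\sum_{s\ge1}\frac1{4^ss!}\int\mathcal N^s\le\sum_{s\ge1}2^{-s}|H|=|H| .
\]
As $e^{t/4}-1=2e^{t/8}\sinh(t/8)\ge\frac t4e^{t/8}$, Chebyshev's inequality gives $|H^t|\le\frac4te^{-t/8}|H|$. The integral $\int_0^\infty t^{-\gamma}e^{-\gamma t/8}\,dt$ converges at $0$ because $\gamma<1$ and at $\infty$ because $\gamma>0$. Hence $\int_0^\infty|H^t|^\gamma\,dt\le C|H|^\gamma$.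
\end{proof}

\begin{remark}\label{rem:gap}
This is where $q_0<q_1$ is needed. With $q_0=q_1$ each row would contribute $C\|f\|_{q_1}^{q_1}$ however small it is, and the bound would be proportional to the maximal height of the pile. Condition (i) does not bound this height: the cubes $[0,2^{-k})\subset[0,1)$, $k<L$, with weights $1$ and $H=[0,1)$ satisfy (i) and reach height $L$.
\end{remark}

\section{Density classes}\label{sec:density}

Fix a $Z$-admissible choice $(n,\tau)$ with active set $H$. By \eqref{eq:digits}, the $k$-th term of $A^{\mathcal R}_{(n,\tau)}f(x)$ sees $n(x)$ only through its digits of index $\ge k$, and it is an average over the order-$k$ cube of $u=x_R$. The pair (cube, interval of integers) at scale $k$ is therefore the natural unit.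

\subsection{Bitiles}

Let $\emptyset\ne W\subset[d]$. A \emph{$W$-bitile} of order $k$, $0\le k<L$, is a pair $P=(Q_P,\Theta_P)$, where $Q_P$ is an order-$k$ cube in $[0,1)^W$ and $\Theta_P\subset[0,2^L)$ is a dyadic integer interval of length $2^{k+1}$; we write $k_P=k$. Define a partial order by
\[
P\le P'\iff Q_P\subset Q_{P'}\ \text{ and }\ \Theta_P\supset\Theta_{P'} .
\]
Larger bitiles have larger cubes, shorter intervals and smaller order.

\begin{lemma}\label{lem:bitile}
\begin{itemize}
\item[(a)] If $Q_P\cap Q_{P'}\ne\emptyset$ and $\Theta_P\cap\Theta_{P'}\ne\emptyset$, then $P$ and $P'$ are comparable. Consequently, for any integer-valued function $\mu$ on $[0,1)^W$, the sets $\{v\in Q_P:\mu(v)\in\Theta_P\}$ belonging to pairwise incomparable bitiles are disjoint.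
\item[(b)] If $v\in Q_P$, $\nu\in\Theta_P$ and $0\le k\le k_P$, then $(Q_k(v),\Theta_k(\nu))\ge P$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $k_P\ge k_{P'}$. Intersecting dyadic cubes and intervals are nested, $Q_P$ is the smaller cube and $\Theta_P$ the longer interval, so $P\le P'$. (b) $Q_P=Q_{k_P}(v)\subset Q_k(v)$ and $\Theta_P=\Theta_{k_P}(\nu)\supset\Theta_k(\nu)$.
\end{proof}

\subsection{Density}

For a fiber $y$ and an $R$-bitile $P$ let
\[
E_y(P)=\{u\in Q_P:\ \tau(u,y)\le k_P,\ n(u,y)\in\Theta_P\},\qquad\operatorname{dens}_y(P)=\max_{P'\ge P}\frac{|E_y(P')|}{|Q_{P'}|}.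
\]
The set $E_y(P)$ consists of the points of the fiber that use $P$; it is contained in $H_y$. Taking the maximum over $P'\ge P$ makes the density monotone: $P_1\le P_2$ implies $\operatorname{dens}_y(P_1)\ge\operatorname{dens}_y(P_2)$.

For $x=(u,y)$ and $\tau(x)\le k<L$ let $P_k(x)=(Q_k(u),\Theta_k(n(x)))$. The set $E_y(P_k(x))$ contains the order-$L$ cube of $u$, so $2^{-dL}\le\operatorname{dens}_y(P_k(x))\le1$. Since $P_{k+1}(x)\le P_k(x)$, this density is nondecreasing in $k$. Hence for $a\in\mathbf N$
\[
I_a(x)=\{k:\ \tau(x)\le k<L,\ 2^{-a-1}<\operatorname{dens}_y(P_k(x))\le2^{-a}\}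
\]
is an interval of integers, and these intervals partition $[\tau(x),L)$. When $I_a(x)\ne\emptyset$ we write $I_a(x)=[\kappa^-(x),\kappa^+(x)]$, suppressing $a$. Define the linear operators
\[
A_af(x)=\sum_{k\in I_a(x)}\varepsilon_k(n(x))\big(D^{n(x),R}_kB_{n(x),k}f\big)(x).
\]
Then $A^{\mathcal R}_{(n,\tau)}=\sum_{a\ge0}A_a$, a finite sum, and $A_af=0$ off $H$. The transfer step consists of two estimates, proved in Sections~\ref{sec:uniform} and~\ref{sec:L2}.

\begin{lemma}\label{lem:uniform}
For $1<q_0<q_1<\infty$, $\|A_af\|_{q_0}\le C|H|^{1/q_0-1/q_1}\|f\|_{q_1}$ with $C$ independent of $a$.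
\end{lemma}

\begin{lemma}\label{lem:gain}
For $1<q<2$, $\|A_af\|_q\le C2^{-a/2}|H|^{1/q-1/2}\|f\|_2$ with $C$ independent of $a$.
\end{lemma}

The following case shows where both come from.

\begin{example}\label{ex:model}
Let $d=1$, $\mathcal R=(\{1\})$, $\tau\equiv0$ and $1\le a<L$; here $B_{n,k}=\mathrm{Id}$. The signs $r_i(x)$, $L-a\le i<L$, split $[0,1)$ into sets $X_0,\dots,X_{2^a-1}$, each occupying the proportion $2^{-a}$ of every interval of order $\le L-a$. Pick $n_j$ in the block $[j2^{L-a},(j+1)2^{L-a})$ and let $n(x)=n_j$ on $X_j$. Let $x\in X_j$. For $k<L-a$, every $P'\ge P_k(x)$ has $\Theta_{P'}$ inside the $j$-th block, so $E(P')$ is $Q_{P'}\cap X_j$ or empty, and the density of $P_k(x)$ is $2^{-a}$. The interval $\Theta_{L-a}(n_j)$ contains two blocks, so for $k\ge L-a$ the density is at least $2^{1-a}$. Thus $I_a(x)=[0,L-a-1]$ and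
\[
A_af=\sum_j\mathbf 1_{X_j}G_j,\qquad G_j=\sum_{k<L-a}\varepsilon_k(n_j)D^{n_j,1}_kf .
\]
The frequencies of $G_j$ lie in the $j$-th block, so $|G_j|$ is constant on intervals of order $L-a$ by Lemma~\ref{lem:mult}(c), and $\|A_af\|_q^q=2^{-a}\sum_j\|G_j\|_q^q$. For any $1<q<\infty$, $\|G_j\|_q\le C\|f\|_q$, since $G_j=(\Gamma^0_{n_j}-\Gamma^{L-a}_{n_j})f$; the $2^a$ terms cancel the factor $2^{-a}$, and $\|A_af\|_q\le C\|f\|_q$. For $q=2$ the $G_j$ are projections of $f$ onto disjoint sets of frequencies, so $\sum_j\|G_j\|_2^2\le\|f\|_2^2$ and $\|A_af\|_2\le2^{-a/2}\|f\|_2$.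
\end{example}

Two auxiliary facts are needed for the general case. The first is the only place where $Z$-admissibility is used; it will give condition (ii) of Lemma~\ref{lem:weighted}.

\begin{lemma}\label{lem:inv}
Let $y_T=y'_T$ and let $y_Z,y'_Z$ lie in the same order-$k$ cube. Then $E_y(P)=E_{y'}(P)$ and $\operatorname{dens}_y(P)=\operatorname{dens}_{y'}(P)$ for all $R$-bitiles $P$ of order $\le k$. If $I_a(u,y)\ne\emptyset$ and $\kappa^-(u,y)\le k$, then $I_a(u,y')\ne\emptyset$, $n(u,y')=n(u,y)$ and $\kappa^-(u,y')=\kappa^-(u,y)$.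
\end{lemma}

\begin{proof}
If $\tau(u,y)\le k$, then $y'_Z\in Q_{\tau(u,y)}(y_Z)$, and $Z$-admissibility gives the same values of $n$ and $\tau$ at $(u,y')$ as at $(u,y)$. This applies to every $u\in E_y(P)$ with $k_P\le k$, so $E_y(P)\subset E_{y'}(P)$, and the reverse inclusion follows by interchanging $y$ and $y'$. Bitiles $P'\ge P$ have order $\le k_P$, so the densities agree. If $\kappa^-(u,y)\le k$, then $\tau(u,y)\le k$, so $n$ and $\tau$ agree at the two points, and for $\tau\le k'\le k$ the bitiles $P_{k'}$ agree and have the same density. The least $k'\ge\tau$ with density in $(2^{-a-1},2^{-a}]$ is therefore the same.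
\end{proof}

The second fact generalizes the identity $\int_{X_j}|G_j|^q=2^{-a}\int|G_j|^q$ of Example~\ref{ex:model}: a set that is sparse down to a stopping scale carries a small part of any function that is evaluated only down to that scale.

\begin{lemma}\label{lem:sparse}
Let $Q\subset[0,1)^W$ be a cube of order $k_Q<L$, let $X\subset Q$, $\ell:X\to\{k_Q,\dots,L-1\}$ and $\delta>0$. Suppose that for all $v_0\in X$ and $k_Q\le k\le\ell(v_0)$
\begin{equation}\label{eq:sparse}
|\{v\in X\cap Q_k(v_0):\ell(v)\le k\}|\le\delta\,|Q_k(v_0)| .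
\end{equation}
If $\Psi_0,\dots,\Psi_L\ge0$ and $\Psi_s$ is constant on order-$s$ cubes, then
\[
\int_X\max_{s\le\ell(v)+1}\Psi_s(v)\,dv\le2^{|W|}\delta\int_Q\max_{s\le L}\Psi_s .
\]
\end{lemma}

\begin{proof}
Let $X\ne\emptyset$ and $Q(v)=Q_{\ell(v)}(v)\subset Q$ for $v\in X$. Let $J$ run over the maximal dyadic cubes in $Q$ that contain no $Q(v)$. Order-$L$ cubes contain no $Q(v)$, so the cubes $J$ partition $Q$, and $J\ne Q$. Let $\hat J\subset Q$ be the dyadic parent of $J$ and $k_J\ge k_Q$ its order. By maximality $\hat J\supset Q(v_0)$ for some $v_0\in X$, so $\hat J=Q_{k_J}(v_0)$ and $k_J\le\ell(v_0)$. If $v\in X\cap J$, then $Q(v)$ meets $J$ and is not contained in it, so $Q(v)\supsetneq J$ and $\ell(v)\le k_J$. By \eqref{eq:sparse}, $|X\cap J|\le\delta|\hat J|=2^{|W|}\delta|J|$. The function $\max_{s\le k_J+1}\Psi_s$ has a constant value $c_J$ on $J$, which has order $k_J+1$, and it dominates the integrand on $X\cap J$. So $X\cap J$ contributes at most $2^{|W|}\delta|J|c_J\le2^{|W|}\delta\int_J\max_s\Psi_s$. Sum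 over $J$.
\end{proof}

\section{The estimate uniform in $a$}\label{sec:uniform}

\begin{proof}[Proof of Lemma~\ref{lem:uniform}]
For an integer $N$, a scale $k_*$, $w=w^R_N$ and $G=A^{\mathcal R,k_*}_Nf$ we have $wG=\sum_{k\ge k_*}\varepsilon_k(N)\Delta^R_k(wB_{N,k}f)$. By Lemma~\ref{lem:mult}(d), for $k_*\le s_1\le s_2\le L$,
\begin{equation}\label{eq:window}
\sum_{s_1\le k<s_2}\varepsilon_k(N)D^{N,R}_kB_{N,k}f=w\,(\mathbb E^R_{s_2}-\mathbb E^R_{s_1})(wG),\qquad\mathbb E^R_{k_*}(wG)=0 .
\end{equation}
So any window of scales can be cut out of $G$ by conditional expectations in $u$. The plan is to replace $n(x)$ by an integer $n_M$ attached to a maximal dense bitile $M\ge P_{\kappa^-(x)}(x)$. This integer shares with $n(x)$ the digits above $\kappa^-(x)$, but possibly not the digit of index $\kappa^-(x)$. We therefore write $A_af=A'_af+A''_af$, where $A'_af(x)$ is the term $k=\kappa^-(x)$ and $A''_af(x)$ is the sum over $\kappa^-(x)<k\le\kappa^+(x)$.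

\medskip\noindent\emph{The lowest scale.} Let $\mathcal O$ be the set of pairs $\alpha=(Q_\alpha,n_\alpha)$, where $Q_\alpha\subset[0,1)^R$ is a cube of order $k_\alpha<L$ and $n_\alpha<2^L$ is a multiple of $2^{k_\alpha}$. Let
\[
X_\alpha(y)=\{u\in Q_\alpha:\ I_a(u,y)\ne\emptyset,\ \kappa^-(u,y)=k_\alpha,\ [n(u,y)]_{k_\alpha}=n_\alpha\},\qquad\rho_\alpha(y)=\frac{|X_\alpha(y)|}{|Q_\alpha|}.
\]
For fixed $y$, each $u$ with $I_a(u,y)\ne\emptyset$ lies in exactly one $X_\alpha(y)$. The sets $X_\alpha(y)\subset Q_\alpha\cap H_y$ are disjoint, which gives condition (i) of Lemma~\ref{lem:weighted}. Under the hypothesis of condition (ii), Lemma~\ref{lem:inv} with $k=k_\alpha$, applied in both directions, gives $X_\alpha(y)=X_\alpha(y')$.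

Fix $\alpha$ and $y$; let $k=k_\alpha$, $w=w^R_{n_\alpha}$, $G_\alpha=A^{\mathcal R,k}_{n_\alpha}f$. By \eqref{eq:digits}, on $X_\alpha(y)$ the function $A'_af$ equals $g_\alpha=\varepsilon_k(n_\alpha)D^{n_\alpha,R}_kB_{n_\alpha,k}f$. This is either $0$ or $\Pi^R_{\Theta_k^-(n_\alpha)}B_{n_\alpha,k}f$, so $|g_\alpha(\cdot,y)|$ is constant on $Q_\alpha$ by Lemma~\ref{lem:mult}(c). By \eqref{eq:window}, $g_\alpha=w\,\mathbb E^R_{k+1}(wG_\alpha)$. Hence, by Jensen's inequality on the order-$(k+1)$ subcubes of $Q_\alpha$,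
\[
\int_{X_\alpha(y)}|A'_af|^{q_0}\,du=\rho_\alpha(y)\int_{Q_\alpha}|\mathbb E^R_{k+1}(wG_\alpha)|^{q_0}\,du\le\rho_\alpha(y)\int_{Q_\alpha}|G_\alpha|^{q_0}\,du .
\]
Summing over $\alpha$, integrating in $y$ and applying \eqref{eq:weighted} gives the required bound for $A'_af$.

\medskip\noindent\emph{The remaining scales.} Now let $\mathcal O$ be the set of all $R$-bitiles $M$, with cube $Q_M$ and integer $n_M=\min\Theta_M$. Let $\mathcal M(y)$ be the set of maximal elements of $\{M:|E_y(M)|>2^{-a-1}|Q_M|\}$, and let $\rho_M(y)=2^{-a}$ for $M\in\mathcal M(y)$ and $\rho_M(y)=0$ otherwise. By Lemma~\ref{lem:bitile}(a) the sets $E_y(M)\subset Q_M\cap H_y$, $M\in\mathcal M(y)$, are disjoint, and $2^{-a}|Q_M|\le2|E_y(M)|$; this gives (i). Whether $M\in\mathcal M(y)$ is decided by the sets $E_y(M')$ with $M'\ge M$, which have order $\le k_M$; so Lemma~\ref{lem:inv} gives (ii).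

Let $x=(u,y)$ with $I_a(x)\ne\emptyset$. Since $\operatorname{dens}_y(P_{\kappa^-(x)}(x))>2^{-a-1}$, some $M\in\mathcal M(y)$ satisfies $M\ge P_{\kappa^-(x)}(x)$; let $M(x)$ be the first such $M$ in a fixed enumeration of the bitiles. For $M=M(x)$ we have $u\in Q_M$, $k_M\le\kappa^-(x)$ and
\begin{equation}\label{eq:agree}
n_M\in\Theta_{\kappa^-(x)}(n(x)),\quad\text{that is,}\quad[n_M]_{\kappa^-(x)+1}=[n(x)]_{\kappa^-(x)+1}.
\end{equation}
By \eqref{eq:digits} and \eqref{eq:window}, with $w=w^R_{n_M}$ and $G_M=A^{\mathcal R,k_M}_{n_M}f$,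
\[
A''_af(x)=w\,\big(\mathbb E^R_{\kappa^+(x)+1}-\mathbb E^R_{\kappa^-(x)+1}\big)(wG_M)(x),\qquad|A''_af(x)|\le2\max_{k_M\le s\le\kappa^+(x)+1}|\mathbb E^R_s(wG_M)(x)| .
\]

Fix $y$ and $M\in\mathcal M(y)$, and let $X_M=\{u:I_a(u,y)\ne\emptyset,\ M(u,y)=M\}\subset Q_M$. We check \eqref{eq:sparse} for $Q=Q_M$, $X=X_M$, $\ell(u)=\kappa^+(u,y)$ and $\delta=2^{-a}$. Let $u_0\in X_M$, $x_0=(u_0,y)$, $k_M\le k\le\kappa^+(x_0)$, and $\hat P=(Q_k(u_0),\Theta_k(n_M))$. By \eqref{eq:agree}, $n_M\in\Theta_{\kappa^+(x_0)}(n(x_0))$, so $\hat P\ge P_{\kappa^+(x_0)}(x_0)$ by Lemma~\ref{lem:bitile}(b). The latter has density at most $2^{-a}$, so $|E_y(\hat P)|\le2^{-a}|Q_k(u_0)|$. If $u\in X_M\cap Q_k(u_0)$, $x=(u,y)$ and $\kappa^+(x)\le k$, then $\tau(x)\le\kappa^-(x)\le k$ and, by \eqref{eq:agree}, $n(x)\in\Theta_{\kappa^-(x)}(n_M)\subset\Theta_k(n_M)$; so $u\in E_y(\hat P)$. This proves \eqref{eq:sparse}.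

Apply Lemma~\ref{lem:sparse} with $\Psi_s=|\mathbb E^R_s(wG_M)(\cdot,y)|^{q_0}$ for $s\ge k_M$ and $\Psi_s=0$ for $s<k_M$, and then Doob's inequality on $Q_M$ for the filtration by cubes of order $s\ge k_M$:
\[
\int_{X_M}|A''_af|^{q_0}\,du\le C2^{-a}\int_{Q_M}\max_{s\ge k_M}|\mathbb E^R_s(wG_M)|^{q_0}\,du\le C\rho_M(y)\int_{Q_M}|G_M|^{q_0}\,du .
\]
The sets $X_M$, $M\in\mathcal M(y)$, cover the support of $A''_af(\cdot,y)$. Summing over $M$, integrating in $y$ and applying \eqref{eq:weighted} gives the required bound for $A''_af$.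
\end{proof}

The lower bound $2^{-a-1}$ on the density gave the packing condition for the weights $2^{-a}$, and the upper bound $2^{-a}$ gave the sparseness of $X_M$. Both are needed, which is why the scales are cut into classes before this argument is applied.

\section{The $L_2$ estimate with gain}\label{sec:L2}

In this section we prove Lemma~\ref{lem:gain}. Neither admissibility nor the induction hypotheses are used, and of the classes $I_a(x)$ we use only that they are intervals on which the density is at most $2^{-a}$.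

\subsection{Removing $B_{n,k}$ by a triangular projection}

The gain comes from orthogonality between the projections $D^{n,R}_k=\Pi^R_\omega$ for different $\omega$. To exploit it, these projections must act on one function, not on the varying functions $B_{n,k}f$. We generalize \eqref{eq:tri2}, letting one coordinate frequency from $R$ play the role of $n$.

Fix $j_0\in R$ and, if $m\ge1$, $j_1\in R_1$. Let $T'=T\cup\{j_1\}$ if $m\ge1$ and $T'=T$ if $m=0$. Let $\Pi_\triangle$ be the projection onto the frequencies $b$ such that, with $\xi=b_{j_0}$,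
\begin{itemize}
\item[($\triangle$1)] $b_j<\xi$ for all $j\in T$;
\item[($\triangle$2)] there are $0\le k'_1<\dots<k'_m$ with $\varepsilon_{k'_l}(\xi)=1$ and $\operatorname{sep}(b_j,\xi)=k'_l$ for all $j\in R_l$, $1\le l\le m$.
\end{itemize}
It does not depend on $n$ or $k$. For $d=2$ and $\mathcal R=(\{1\})$ it is the projection of Section~\ref{sec:simple}.

\begin{lemma}\label{lem:tri}
If $\varepsilon_k(n)=1$ and $\omega=\Theta_k^-(n)$, then
\[
D^{n,R}_kB_{n,k}=\sum_{Y\subset T'}(-1)^{|Y|}\,\Pi^{R\cup Y}_\omega\,\Pi_\triangle .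
\]
\end{lemma}

\begin{proof}
The right side is the expansion of $\Pi^R_\omega\,\Pi_\triangle\prod_{j\in T'}(\mathrm{Id}-\Pi^{\{j\}}_\omega)$, and $D^{n,R}_k=\Pi^R_\omega$. So we compare multipliers at a frequency $b$ with $b_j\in\omega$ for all $j\in R$. Then $\xi\in\omega=[[n]_{k+1},[n]_{k+1}+2^k)$: it agrees with $n$ in the digits above $k$, it has $\varepsilon_k(\xi)=0$, and $\omega$ is the set of integers that agree with $\xi$ in the digits of index $\ge k$.

Let $j\in T$. If $b_j<[n]_{k+1}$, then $b_j<\xi$ and $b_j\notin\omega$. Conversely, if $b_j<\xi$ and $b_j\notin\omega$, then $b_j$ lies below the right end of $\omega$ and outside $\omega$, so $b_j<[n]_{k+1}$.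

Let $m\ge1$. The multiplier of $K_{n,k}$ at $b$ is $1$ if there are $k<k_1<\dots<k_m$ with $\varepsilon_{k_l}(n)=1$ and $\operatorname{sep}(b_j,n)=k_l$ for $j\in R_l$ (the $k_l$ are then unique), and $0$ otherwise. For $i>k$ we have $\varepsilon_i(n)=\varepsilon_i(\xi)$, and $\operatorname{sep}(b_j,n)=i$ if and only if $\operatorname{sep}(b_j,\xi)=i$. So the condition is ($\triangle$2) together with $k'_1>k$. Assume ($\triangle$2). If $k'_1>k$, then $b_{j_1}$ differs from $\xi$ in a digit above $k$, so $b_{j_1}\notin\omega$. The case $k'_1=k$ is excluded by $\varepsilon_k(\xi)=0$. If $k'_1<k$, then $b_{j_1}$ agrees with $\xi$ in the digits of index $\ge k$, so $b_{j_1}\in\omega$. Thus $k'_1>k$ if and only if $b_{j_1}\notin\omega$.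

Altogether the multiplier of $B_{n,k}$ at $b$ is $1$ exactly when ($\triangle$1), ($\triangle$2) hold and $b_j\notin\omega$ for all $j\in T'$.
\end{proof}

Consequently $A_af=\sum_{Y\subset T'}(-1)^{|Y|}\mathcal C_Y(\Pi_\triangle f)$, where $\|\Pi_\triangle f\|_2\le\|f\|_2$ and, with $W=R\cup Y$,
\[
\mathcal C_Yg(x)=\sum_{k\in I_a(x)}\varepsilon_k(n(x))\,\big(\Pi^W_{\Theta_k^-(n(x))}g\big)(x).
\]
Fix $Y$. It suffices to prove that for every set $F$ and every $g$
\begin{equation}\label{eq:restricted}
\int_F|\mathcal C_Yg|\le C2^{-a/2}\|g\|_2|F|^{1/2}.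
\end{equation}
Indeed, let $\beta$ denote the factor $C2^{-a/2}\|g\|_2$. With $F=\{|\mathcal C_Yg|>\lambda\}$ we get $|F|\le\beta^2\lambda^{-2}$; also $F\subset H$. Splitting at $\lambda_0=\beta|H|^{-1/2}$ and using $q<2$,
\[
\|\mathcal C_Yg\|_q^q\le\int_0^\infty q\lambda^{q-1}\min(|H|,\beta^2\lambda^{-2})\,d\lambda=\lambda_0^q|H|+\frac q{2-q}\beta^2\lambda_0^{q-2}=\frac2{2-q}\,\beta^q|H|^{1-q/2},
\]
which gives Lemma~\ref{lem:gain}. Since $\Pi^W_\omega$ acts only in $x_W$, it is enough to prove \eqref{eq:restricted} for each fixed $z=x_{W^c}$, with $F$ and $g$ replaced by their sections; the Cauchy--Schwarz inequality in $z$ then gives \eqref{eq:restricted}. So we fix $z$, write $v=x_W=(v_R,v_Y)$, and regard $n,\tau,I_a,g$ as functions on $[0,1)^W$ and $F$ as a subset of $[0,1)^W$. The class $I_a(v)$ is still defined through densities of $R$-bitiles in the fiber $y=(v_Y,z)$.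

\subsection{The model sum, trees, size and $F$-density}

Unless called an $R$-bitile, a bitile is now a $W$-bitile. Put
\[
\phi_P=|Q_P|^{-1/2}\mathbf 1_{Q_P}w^W_{\min\Theta_P},\qquad E^+(P)=\{v\in Q_P:\ k_P\in I_a(v),\ n(v)\in\Theta_P^+\}.
\]
Given $v$ and $k$, there is a bitile of order $k$ with $v\in E^+(P)$ if and only if $k\in I_a(v)$ and $\varepsilon_k(n(v))=1$, and it is then $P=(Q_k(v),\Theta_k(n(v)))$. By Lemma~\ref{lem:mult}(c), $\mathcal C_Yg=\sum_P\langle g,\phi_P\rangle\phi_P\mathbf 1_{E^+(P)}$. Fix $h$ with $|h|\le\mathbf 1_F$ and $\int\mathcal C_Yg\,\bar h=\int_F|\mathcal C_Yg|$, and for a set $\mathcal P$ of bitiles let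
\[
\Lambda(\mathcal P)=\Big|\sum_{P\in\mathcal P}\langle g,\phi_P\rangle\int\phi_P\mathbf 1_{E^+(P)}\bar h\Big| .
\]
It is subadditive under disjoint unions, and we must bound $\Lambda$ of the set of all bitiles.

The \emph{tile} of $P$ is $Q_P\times\Theta_P^-$. If the tiles of $P$ and $P'$ are disjoint, then $\phi_P\perp\phi_{P'}$: either the supports are disjoint, or $\Theta_P^-\cap\Theta_{P'}^-=\emptyset$ and the two functions have no common frequency by Lemma~\ref{lem:mult}(c). We shall use twice that
\begin{equation}\label{eq:tiles}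
\begin{gathered}
\text{if }P\ne P'\text{ have intersecting tiles, then }k_P\ne k_{P'},\\
\text{and if }k_P>k_{P'},\text{ then }Q_P\subset Q_{P'}\text{ and }\Theta_P^-\supset\Theta_{P'}.
\end{gathered}
\end{equation}
Indeed, equal orders force $Q_P=Q_{P'}$ and $\Theta_P^-=\Theta_{P'}^-$; and if $k_P>k_{P'}$, the dyadic interval $\Theta_P^-$ meets $\Theta_{P'}$ and is at least as long.

A \emph{tree} is a nonempty set $\mathbf T$ of bitiles together with a \emph{top} $(Q_{\mathbf T},\nu_{\mathbf T})$, a dyadic cube in $[0,1)^W$ and an integer in $[0,2^L)$, such that $Q_P\subset Q_{\mathbf T}$ and $\nu_{\mathbf T}\in\Theta_P$ for all $P\in\mathbf T$. It is an \emph{upper tree} if $\nu_{\mathbf T}\in\Theta_P^+$ for all $P\in\mathbf T$. A tree collects terms in which $n(v)$ may be replaced by the constant $\nu_{\mathbf T}$. In an upper tree the tiles are pairwise disjoint, so the $\phi_P$ are orthonormal: otherwise \eqref{eq:tiles} gives $P,P'\in\mathbf T$ with $\nu_{\mathbf T}\in\Theta_{P'}\subset\Theta_P^-$, contrary to $\nu_{\mathbf T}\in\Theta_P^+$.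

The \emph{size} of a set $\mathcal P$ of bitiles is
\[
\operatorname{size}(\mathcal P)=\max\Big(|Q_{\mathbf T}|^{-1}\sum_{P\in\mathbf T}|\langle g,\phi_P\rangle|^2\Big)^{1/2},
\]
the maximum over all upper trees $\mathbf T\subset\mathcal P$ with all their tops, and $\operatorname{size}(\emptyset)=0$. It is monotone in $\mathcal P$ and measures the local $L_2$-average of $g$ seen by $\mathcal P$. A single bitile is an upper tree with top $(Q_P,\min\Theta_P^+)$, so $|\langle g,\phi_P\rangle|\le\operatorname{size}(\mathcal P)|Q_P|^{1/2}$ for $P\in\mathcal P$. The corresponding quantity for $F$ is the \emph{$F$-density}: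
\[
F(P)=\{v\in Q_P\cap F:\ I_a(v)\ne\emptyset,\ \kappa^-(v)\le k_P,\ n(v)\in\Theta_P\},\qquad\operatorname{dens}^F(P)=\max_{P'\ge P}\frac{|F(P')|}{|Q_{P'}|}.
\]
Note that $E^+(P)\cap F\subset F(P)$.

\subsection{The tree estimate}

\begin{lemma}\label{lem:tree}
Let $\mathbf T$ be a tree with $\operatorname{size}(\mathbf T)\le\sigma$ and $\operatorname{dens}^F(P)\le\delta$ for all $P\in\mathbf T$. Then $\Lambda(\mathbf T)\le C\min(\delta,2^{-a})\,\sigma\,|Q_{\mathbf T}|$.
\end{lemma}

\begin{proof}
Write $\nu=\nu_{\mathbf T}$ and let $k_{\mathbf T}$ be the order of $Q_{\mathbf T}$. Let $X$ be the set of $v$ for which some $P\in\mathbf T$ satisfies $v\in Q_P$, $k_P\in I_a(v)$ and $n(v)\in\Theta_P$, and let $\ell(v)$ be the largest order of such a $P$. Then $X\subset Q_{\mathbf T}$, $E^+(P)\subset X$ for $P\in\mathbf T$, and for $v\in X$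
\begin{equation}\label{eq:ell}
k_{\mathbf T}\le\ell(v)<L,\qquad\ell(v)\in I_a(v),\qquad n(v)\in\Theta_{\ell(v)}(\nu),\qquad(Q_{\ell(v)}(v),\Theta_{\ell(v)}(\nu))\in\mathbf T .
\end{equation}

\emph{The set $X\cap F$ is sparse in two ways.} We claim that for $\Psi_s\ge0$ constant on order-$s$ cubes of $[0,1)^W$
\begin{equation}\label{eq:twosparse}
\int_{X\cap F}\max_{s\le\ell(v)+1}\Psi_s(v)\,dv\le2^d\min(\delta,2^{-a})\int_{Q_{\mathbf T}}\max_s\Psi_s .
\end{equation}
For the bound with $\delta$ apply Lemma~\ref{lem:sparse} to $X\cap F\subset Q_{\mathbf T}$. Let $v_0\in X\cap F$, $k_{\mathbf T}\le k\le\ell(v_0)$ and $\hat P=(Q_k(v_0),\Theta_k(\nu))$. By \eqref{eq:ell} and Lemma~\ref{lem:bitile}(b), $\hat P$ lies above an element of $\mathbf T$, so $|F(\hat P)|\le\delta|Q_k(v_0)|$. If $v\in X\cap F\cap Q_k(v_0)$ and $\ell(v)\le k$, then $\kappa^-(v)\le\ell(v)\le k$ and $n(v)\in\Theta_{\ell(v)}(\nu)\subset\Theta_k(\nu)$, so $v\in F(\hat P)$. This is \eqref{eq:sparse}.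

The bound $2^{-a}$ is available only in the directions $R$, so we slice. Write $Q_{\mathbf T}=Q'\times Q''$ with $Q'\subset[0,1)^R$, $Q''\subset[0,1)^Y$. Fix $v_Y\in Q''$, let $y=(v_Y,z)$, and apply Lemma~\ref{lem:sparse} in $[0,1)^R$ to $X'=\{u:(u,v_Y)\in X\}\subset Q'$, the function $\ell(\cdot,v_Y)$ and $\Psi_s(\cdot,v_Y)$. Let $u_0\in X'$, $v_0=(u_0,v_Y)$, $k_{\mathbf T}\le k\le\ell(v_0)$, and let $\hat P$ be the $R$-bitile $(Q_k(u_0),\Theta_k(\nu))$. By \eqref{eq:ell}, the $R$-bitile $P_{\ell(v_0)}(u_0,y)$ has $\operatorname{dens}_y\le2^{-a}$ and its interval $\Theta_{\ell(v_0)}(n(v_0))$ contains $\nu$. By Lemma~\ref{lem:bitile}(b) it lies below $\hat P$, so $|E_y(\hat P)|\le2^{-a}|Q_k(u_0)|$. If $u\in X'\cap Q_k(u_0)$, $v=(u,v_Y)$ and $\ell(v)\le k$, then $\tau(v)\le\ell(v)\le k$ and $n(v)\in\Theta_k(\nu)$, so $u\in E_y(\hat P)$. This is \eqref{eq:sparse} with $2^{-a}$. Integrating the conclusion over $v_Y\in Q''$ proves \eqref{eq:twosparse}.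

Now split $\mathbf T=\mathbf T^-\cup\mathbf T^+$ according to $\nu\in\Theta_P^-$ or $\nu\in\Theta_P^+$.

\emph{The part $\mathbf T^-$.} If $v\in E^+(P)$ with $P\in\mathbf T^-$, then $n(v)\in\Theta_P^+$ and $\nu\in\Theta_P^-$, so $k_P=\operatorname{sep}(n(v),\nu)$ and $P=(Q_{k_P}(v),\Theta_{k_P}(\nu))$. Thus each $v$ lies in at most one such $E^+(P)$, and there $|\langle g,\phi_P\rangle\phi_P(v)|\le\sigma$. Hence $\Lambda(\mathbf T^-)\le\sigma|X\cap F|$, and \eqref{eq:twosparse} with $\Psi_s\equiv1$ gives the bound.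

\emph{The part $\mathbf T^+$.} Let $\mathbf T^+\ne\emptyset$, $G=\sum_{P\in\mathbf T^+}\langle g,\phi_P\rangle\phi_P$ and $w=w^W_\nu$. Since $\mathbf T^+$ is an upper tree with top $(Q_{\mathbf T},\nu)$, orthonormality gives $\|G\|_2^2\le\sigma^2|Q_{\mathbf T}|$. For $P\in\mathbf T^+$ the integer $\nu\oplus\min\Theta_P$ has its top nonzero digit at index $k_P$, and $r_i$ is constant on order-$k_P$ intervals for $i<k_P$. So
\[
w\phi_P=\pm|Q_P|^{-1/2}\mathbf 1_{Q_P}\prod_{j\in W}r_{k_P}(v_j),
\]
and $\mathbb E^W_s(w\phi_P)$ equals $w\phi_P$ if $s>k_P$ and $0$ if $s\le k_P$. After modulation the tree is a martingale indexed by the order.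

Fix $v$. For $P\in\mathbf T^+$, as $\nu\in\Theta_P^+$, the condition $n(v)\in\Theta_P^+$ means $k_P>\operatorname{sep}(n(v),\nu)$. So $v\in E^+(P)$ if and only if $v\in Q_P$ and $k_P$ belongs to the interval $I(v)=\{k\in I_a(v):k>\operatorname{sep}(n(v),\nu)\}$. Suppose there is such a $P$; let $k_1=\min I(v)$ and let $k_2$ be the largest order of such a $P$. Then $v\in X$, $k_1\le k_2\le\ell(v)$, and
\[
\sum_{P\in\mathbf T^+}\langle g,\phi_P\rangle\phi_P(v)\mathbf 1_{E^+(P)}(v)=\sum_{P\in\mathbf T^+,\ k_1\le k_P\le k_2}\langle g,\phi_P\rangle\phi_P(v)=w\,(\mathbb E^W_{k_2+1}-\mathbb E^W_{k_1})(wG)(v).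
\]
This is where it matters that $I_a(v)$ is an interval. With $\Psi_s=|\mathbb E^W_s(wG)|$, the modulus is at most $2\max_{s\le\ell(v)+1}\Psi_s(v)$. By \eqref{eq:twosparse}, the Cauchy--Schwarz inequality and Doob's inequality on $L_2$,
\[
\Lambda(\mathbf T^+)\le C\min(\delta,2^{-a})\int_{Q_{\mathbf T}}\max_s\Psi_s\le C\min(\delta,2^{-a})|Q_{\mathbf T}|^{1/2}\|G\|_2\le C\min(\delta,2^{-a})\,\sigma|Q_{\mathbf T}|.\qedhere
\]
\end{proof}

\subsection{Organizing bitiles into trees}

To sum Lemma~\ref{lem:tree} we need to split the bitiles into trees with control of $\sum|Q_{\mathbf T}|$. There are two ways: through $F$, which is efficient when the size is small, and through $g$, which is efficient when the size is large.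

\begin{lemma}\label{lem:densel}
For $i\in\mathbf N$ let $\mathcal P_i=\{P:2^{-i-1}<\operatorname{dens}^F(P)\le2^{-i}\}$. Every subset of $\mathcal P_i$ is a disjoint union of trees with $\sum|Q_{\mathbf T}|\le2^{i+1}|F|$.
\end{lemma}

\begin{proof}
Each $P\in\mathcal P_i$ lies below a maximal element $M$ of $\{M:|F(M)|>2^{-i-1}|Q_M|\}$; assign it to one such $M$. The bitiles assigned to $M$ form a tree with top $(Q_M,\min\Theta_M)$, if there are any. By Lemma~\ref{lem:bitile}(a) the sets $F(M)\subset F$ are disjoint, so $\sum|Q_M|\le2^{i+1}\sum|F(M)|\le2^{i+1}|F|$.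
\end{proof}

\begin{lemma}\label{lem:sizesel}
Let $\mathcal P$ be a set of bitiles and $\sigma>0$. Then $\mathcal P$ is a disjoint union $\mathcal P'\cup\mathcal P''$, where $\operatorname{size}(\mathcal P')\le\sigma/2$ and $\mathcal P''$ is a disjoint union of trees with $\sum|Q_{\mathbf T}|\le4\sigma^{-2}\|g\|_2^2$.
\end{lemma}

\begin{proof}
Start with the stock $\mathcal P$. As long as the stock contains an upper tree $\mathbf T$ with a top for which $\sum_{P\in\mathbf T}|\langle g,\phi_P\rangle|^2>(\sigma/2)^2|Q_{\mathbf T}|$, select one with the smallest possible $\nu_{\mathbf T}$, and remove from the stock all $P$ with $Q_P\subset Q_{\mathbf T}$ and $\nu_{\mathbf T}\in\Theta_P$. The removed set contains $\mathbf T$ and is a tree with the same top. The procedure ends since there are finitely many bitiles. Let $\mathcal P'$ be the final stock, which has size at most $\sigma/2$, and $\mathcal P''$ the union of the removed trees.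

We show that the tiles of all bitiles in all selected upper trees are pairwise disjoint. Within one upper tree this is known. Let $P\in\mathbf T$ and $P'\in\mathbf T'$ belong to upper trees selected at different steps; then $P\ne P'$. Suppose that their tiles intersect. By \eqref{eq:tiles} we may name them so that $k_P>k_{P'}$, and then $Q_P\subset Q_{P'}$ and $\nu_{\mathbf T'}\in\Theta_{P'}\subset\Theta_P^-$. Since $\nu_{\mathbf T}\in\Theta_P^+$, we get $\nu_{\mathbf T'}<\nu_{\mathbf T}$. If $\mathbf T$ had been selected first, $\mathbf T'$ would have been in the stock at that time, contradicting the minimality of $\nu_{\mathbf T}$. So $\mathbf T'$ was selected first. But $Q_P\subset Q_{\mathbf T'}$ and $\nu_{\mathbf T'}\in\Theta_P$, so $P$ was no longer in the stock after that step, contradicting $P\in\mathbf T$.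

Hence the corresponding $\phi_P$ are orthonormal, and Bessel's inequality gives $\sum_{\mathbf T}(\sigma/2)^2|Q_{\mathbf T}|\le\sum_{\mathbf T}\sum_{P\in\mathbf T}|\langle g,\phi_P\rangle|^2\le\|g\|_2^2$.
\end{proof}

\subsection{Summation}

\begin{proof}[Proof of \eqref{eq:restricted} and of Lemma~\ref{lem:gain}]
Let $g\ne0$ and $|F|>0$. A bitile with $\operatorname{dens}^F(P)=0$ has $E^+(P)\cap F=\emptyset$ and contributes nothing to $\Lambda$; all others lie in some $\mathcal P_i$. Fix $i$ and choose $j_*\in\mathbf Z$ with $\operatorname{size}(\mathcal P_i)\le2^{-j_*}$. Apply Lemma~\ref{lem:sizesel} with $\sigma=2^{-j}$ for $j=j_*,j_*+1,\dots$, each time to the set $\mathcal P'$ left by the previous step, and let $\mathcal P_{i,j}$ be the set $\mathcal P''$ of step $j$ (and $\mathcal P_{i,j}=\emptyset$ for $j<j_*$). Then $\operatorname{size}(\mathcal P_{i,j})\le2^{-j}$. A bitile that is never removed has $|\langle g,\phi_P\rangle|\le2^{-j}|Q_P|^{1/2}$ for all large $j$ and contributes nothing. The set $\mathcal P_{i,j}$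 is a disjoint union of trees with $\sum|Q_{\mathbf T}|\le4\cdot4^j\|g\|_2^2$, and by Lemma~\ref{lem:densel} also a disjoint union of trees with $\sum|Q_{\mathbf T}|\le2^{i+1}|F|$. In both decompositions the trees have size at most $2^{-j}$ and $F$-density at most $2^{-i}$. Using the better of the two, Lemma~\ref{lem:tree} gives
\[
\int_F|\mathcal C_Yg|\le C\sum_{i\ge0}\min(2^{-i},2^{-a})\sum_{j\in\mathbf Z}2^{-j}\min\big(4^j\|g\|_2^2,\,2^i|F|\big).
\]
For positive $\beta_1,\beta_2$ we have $\sum_j2^{-j}\min(4^j\beta_1^2,\beta_2^2)\le4\beta_1\beta_2$: the terms with $2^j\le\beta_2/\beta_1$ equal $2^j\beta_1^2$, the others equal $2^{-j}\beta_2^2$, and each group is a geometric series of ratio $\frac12$ with largest term at most $\beta_1\beta_2$. So the inner sum is at most $4\cdot2^{i/2}\|g\|_2|F|^{1/2}$. Finally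
\[
\sum_{i\ge0}\min(2^{-i},2^{-a})2^{i/2}=2^{-a}\sum_{i\le a}2^{i/2}+\sum_{i>a}2^{-i/2}\le C2^{-a/2}.
\]
This proves \eqref{eq:restricted}, and Lemma~\ref{lem:gain} follows.
\end{proof}

\section{Interpolation and the end of the induction}\label{sec:end}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
Let $1<q_0<q_1<\infty$ and let $(n,\tau)$ be a $Z$-admissible choice with active set $H$. For small $\theta\in(0,1)$ define $p_0,p_1$ by
\[
\frac1{q_0}=\frac{1-\theta}{p_0}+\frac{2\theta}3,\qquad\frac1{q_1}=\frac{1-\theta}{p_1}+\frac\theta2 .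
\]
As $\theta\to0$, $(p_0,p_1)\to(q_0,q_1)$, so we can fix $\theta$, depending only on $q_0$ and $q_1$, with $1<p_0<p_1<\infty$. The linear operator $A_a$ has norm at most $C|H|^{1/p_0-1/p_1}$ from $L_{p_1}$ to $L_{p_0}$ by Lemma~\ref{lem:uniform}, and at most $C2^{-a/2}|H|^{2/3-1/2}$ from $L_2$ to $L_{3/2}$ by Lemma~\ref{lem:gain}. Since
\[
(1-\theta)\Big(\frac1{p_0}-\frac1{p_1}\Big)+\theta\Big(\frac23-\frac12\Big)=\frac1{q_0}-\frac1{q_1},
\]
the Riesz--Thorin theorem gives $\|A_af\|_{q_0}\le C2^{-\theta a/2}|H|^{1/q_0-1/q_1}\|f\|_{q_1}$. Summing over $a\ge0$ yields \eqref{eq:loc} for $A^{\mathcal R}_{(n,\tau)}$.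

This proves the proposition for $\mathcal R$ under (H1) and (H2). For $|T|=0$ the hypothesis (H2) is empty, so induction on $|T|$ gives the proposition in dimension $d$ under (H1) alone. By Section~\ref{sec:prop} the maximal inequality in dimension $d$ follows, which supplies (H1) for dimension $d+1$; for $d=1$ only the trivial case $d'=0$ of (H1) is required.
\end{proof}

With Proposition~\ref{prop:main} established in every dimension, the proof of Theorem~\ref{thm:main} given in Section~\ref{sec:prop} is complete.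

\begin{thebibliography}{1}

\bibitem{WDA}
\emph{Walsh and Dyadic Analysis},
\texttt{https://\allowbreak epublikacije.\allowbreak arhimediagroup.rs/\allowbreak wp-content/\allowbreak uploads/\allowbreak 2021/\allowbreak 02/\allowbreak walsh-and-dyadic-analysis.pdf}

\end{thebibliography}
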